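# How large can a regular space with a $G_\delta$-diagonal and a dense Lindelöf subspace be?

## 1. The binary tree with its branches attached

Let $2^{<\omega}$ be the set of finite $0$-$1$ sequences, which we call nodes, and let $2^\omega$ be the set of infinite ones, which we call branches. Put
$$X_0=2^{<\omega}\cup 2^\omega .$$
Make every node isolated, and give a branch $x$ the basic neighborhoods
$$N(x,n)=\{x\}\cup\{x\restriction k:k\ge n\},\qquad n\in\omega .$$
So the nodes $x\restriction 0,x\restriction 1,x\restriction 2,\dots$ converge to $x$.

The sets $N(x,n)$ are clopen. A branch $y\ne x$ has $y\restriction m\ne x\restriction m$ for some $m$. No $y\restriction k$ with $k\ge m$ is then an initial segment of $x$, so $N(y,m)\cap N(x,n)=\emptyset$. A node $s$ is separated from $x$ by $N(x,|s|+1)$. So $X_0$ is Hausdorff with a base of clopen sets. The countable set of nodes is dense. The set $2^\omega$ is closed and discrete, and it has $\mathfrak c=2^\omega$ points, so $X_0$ is not Lindelöf, although its dense subspace $2^{<\omega}$ is.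

For each $n$ consider the open cover
$$\mathcal G_n=\{\{s\}:s\in 2^{<\omega}\}\cup\{N(x,n):x\in 2^\omega\}.$$
Write $st(p,\mathcal G)=\bigcup\{U\in\mathcal G:p\in U\}$ for the star of a point. The only member of $\mathcal G_n$ that contains a branch $x$ is $N(x,n)$, so $\bigcap_n st(x,\mathcal G_n)=\bigcap_nN(x,n)=\{x\}$. If $s$ is a node and $n>|s|$, then no $N(x,n)$ contains $s$, so $st(s,\mathcal G_n)=\{s\}$. The countably many covers $\mathcal G_n$ thus pin down every point:
$$\bigcap_n st(p,\mathcal G_n)=\{p\}\qquad\text{for all }p\in X_0. \tag{1}$$

Here a small dense set carries $\mathfrak c$ points. Could it carry more? In this example it could not: the branch $x$ can be recovered from the sequence $(x\restriction n)_n$ of points of the dense set, and a countable set has only $\mathfrak c$ sequences. We ask what happens when we keep only the features just checked: regularity, covers as in (1), and a dense Lindelöf subspace.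

## 2. $G_\delta$-diagonals, open covers, and the cardinal bound in question

"Regular" includes $T_1$. "Zero-dimensional" means $T_2$ with a base of clopen sets; such spaces are regular, indeed Tychonoff.

**Definition.** A space $X$ has a *$G_\delta$-diagonal* if $\Delta_X=\{(x,x):x\in X\}$ is the intersection of countably many open subsets of $X\times X$.

**Fact (Ceder).** $X$ has a $G_\delta$-diagonal if and only if there are open covers $\mathcal G_n$ $(n\in\omega)$ of $X$ with $\bigcap_n st(x,\mathcal G_n)=\{x\}$ for all $x\in X$.

*Proof.* Let $\Delta_X=\bigcap_nO_n$ with $O_n$ open, and put $\mathcal G_n=\{U\text{ open}:U\times U\subseteq O_n\}$. This is a cover: $(x,x)\in O_n$ lies in some open box $U\times V\subseteq O_n$, and $x\in U\cap V\in\mathcal G_n$. If $y\in st(x,\mathcal G_n)$ for all $n$, then $(x,y)\in O_n$ for all $n$, so $x=y$. Conversely, given the covers, let $O_n=\bigcup_{U\in\mathcal G_n}U\times U$. It is open and contains $\Delta_X$, and if $(x,y)\in O_n$ for all $n$, then $y\in\bigcap_nst(x,\mathcal G_n)=\{x\}$. $\square$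

If $\mathcal G'$ refines $\mathcal G$, then $st(x,\mathcal G')\subseteq st(x,\mathcal G)$. So we may replace $\mathcal G_n$ by the common refinement $\{U_0\cap\dots\cap U_n:U_i\in\mathcal G_i\}$ and assume that $\mathcal G_{n+1}$ refines $\mathcal G_n$. Every subspace of a space with a $G_\delta$-diagonal has one: restrict the covers.

**Definition.** The diagonal of $X$ has *rank $\ge 2$* if there are open covers $\mathcal G_n$ with $\bigcap_n st(st(x,\mathcal G_n),\mathcal G_n)=\{x\}$ for all $x$, where $st(A,\mathcal G)=\bigcup\{U\in\mathcal G:U\cap A\neq\emptyset\}$. A space is *submetrizable* if its topology contains a metrizable topology on the same set.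

The space $X_0$ is submetrizable. For $p\ne q$ in $X_0$ let $d(p,q)=2^{-|p\wedge q|}$, where $p\wedge q$ is the longest common initial segment, and let $d(p,p)=0$. Since $|p\wedge r|\ge\min(|p\wedge q|,|q\wedge r|)$, this is a metric. The $d$-ball of radius $2^{-k}$ about a node of length $k$ is that node alone. The ball of radius $2^{-k}$ about a branch $x$ is $\{q\in X_0:q\supseteq x\restriction(k+1)\}$. This set is open in $X_0$, because with a branch $y$ it contains $N(y,k+1)$.

We write $w(Y)$ for the weight of $Y$. A space is *countably tight* if $x\in\overline A$ always implies $x\in\overline S$ for some countable $S\subseteq A$. It is *hereditarily Lindelöf* if every subspace is Lindelöf.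

The question appears in "Star countable spaces and $\omega$-domination of discrete subspaces" (https://repositorio.usp.br/bitstreams/aad31387-5fb5-4a42-b3cd-fccdc0b2acf8): suppose that a regular space $X$ has a $G_\delta$-diagonal and a Lindelöf dense subspace. Then $|X|\le 2^{\mathfrak c}$. Is it true that $|X|\le\mathfrak c$?

The answer is no: the inequality $|X|\le\mathfrak c$ is not a theorem of ZFC. It fails in every generic extension obtained by adding $\lambda$ Cohen reals with $\lambda^\omega=\lambda$, and the counterexample can have the maximal size $2^{\mathfrak c}$. These notes do not decide whether ZFC alone yields a counterexample, that is, whether "$|X|\le\mathfrak c$ always" is consistent.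

## 3. Coding points by the dense subspace

We first see how far the coding from Section 1 goes. This proves the bound $2^{\mathfrak c}$ and shows what a counterexample must look like.

**Theorem B (ZFC).** Let $X$ have a $G_\delta$-diagonal and a dense Lindelöf subspace $Y$.

1. $|Y|\le\mathfrak c$. If $X$ is regular, then $|X|\le w(Y)^\omega\le 2^{\mathfrak c}$; hence $|X|\le\mathfrak c$ whenever $w(Y)\le\mathfrak c$.
2. If the diagonal has rank $\ge2$, then $|X|\le\mathfrak c$. In particular this holds if $X$ is submetrizable.
3. If $X$ is regular and countably tight, then $|X|\le\mathfrak c$.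

For instance, if $Y$ is countable and $X$ is regular, then $w(Y)\le 2^{\omega}=\mathfrak c$, and part 1 gives $|X|\le\mathfrak c$.

*Proof.* Let $\mathcal G_n$ witness the $G_\delta$-diagonal. In part 2 let them witness rank $\ge2$; since $st(x,\mathcal G_n)\subseteq st(st(x,\mathcal G_n),\mathcal G_n)$, they then also witness the $G_\delta$-diagonal.

**Step 1: count $Y$.** The purpose is to code each point of $Y$ by a sequence of integers. Choose countable $\{V_{n,k}:k\in\omega\}\subseteq\mathcal G_n$ covering $Y$, and for $y\in Y$ choose $k_n(y)$ with $y\in V_{n,k_n(y)}$. If $k_n(y)=k_n(y')$ for all $n$, then $y$ and $y'$ lie in a common member of $\mathcal G_n$ for every $n$, so $y'\in\bigcap_nst(y,\mathcal G_n)=\{y\}$. So $|Y|\le\omega^\omega=\mathfrak c$.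

**Step 2: shrink to a point, using regularity.** The purpose is to write $\{x\}$ as an intersection of closures of open sets. For $x\in X$ choose $G_n\in\mathcal G_n$ containing $x$, put $V_0=X$, and use regularity to choose open $V_{n+1}\ni x$ with $\overline{V_{n+1}}\subseteq V_n\cap G_n$. Then
$$\bigcap_n\overline{V_n}\subseteq\bigcap_nG_n\subseteq\bigcap_nst(x,\mathcal G_n)=\{x\},\qquad\text{so}\qquad\bigcap_n\overline{V_n}=\{x\}. \tag{2}$$

**Step 3: code $x$ by cozero sets of $Y$.** The purpose is to replace the sets $V_n$ by sets of which there are few. We may assume that $Y$ is infinite: a finite dense set in a $T_1$ space is the whole space, and then $X=Y$ is a finite discrete space. The space $Y$ is regular and Lindelöf, hence normal. The closure of $V_{n+1}\cap Y$ in $Y$ is contained in $\overline{V_{n+1}}\cap Y\subseteq V_n\cap Y$. By Urysohn's lemma there is a continuous $h:Y\to[0,1]$ equal to $1$ on this closure and to $0$ on $Y\setminus V_n$. Let $C_n(x)=\{y:h(y)>0\}$, a cozero set with $V_{n+1}\cap Y\subseteq C_n(x)\subseteq V_n$. Since $V_{n+1}$ is open and $Y$ is dense, $x\in\overline{V_{n+1}\cap Y}\subseteq\overline{C_n(x)}\subseteq\overline{V_n}$.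 By (2), $\bigcap_n\overline{C_n(x)}=\{x\}$, so $x\mapsto(C_n(x))_n$ is injective.

**Step 4: count cozero sets.** The purpose is to finish part 1. A cozero set $\{h>0\}=\bigcup_{k\ge1}\{h\ge 1/k\}$ is a countable union of closed subsets of $Y$, so it is Lindelöf. Hence it is a countable union of members of a fixed base of size $w(Y)$. So there are at most $w(Y)^\omega$ cozero sets, and $|X|\le(w(Y)^\omega)^\omega=w(Y)^\omega$. Since $Y$ has at most $2^{|Y|}$ open sets, $w(Y)\le2^{|Y|}\le2^{\mathfrak c}$, and $(2^{\mathfrak c})^\omega=2^{\mathfrak c}$. If $w(Y)\le\mathfrak c$, then $|X|\le\mathfrak c^\omega=\mathfrak c$. This proves part 1.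

**Step 5: rank $\ge2$.** The purpose is to code $x$ by points of $Y$, as in Section 1. Choose $G_n(x)\in\mathcal G_n$ containing $x$ and $y_n(x)\in Y\cap G_n(x)$. Suppose $y_n(x)=y_n(x')$ for all $n$. Then $G_n(x)\cap G_n(x')\ne\emptyset$. Since $G_n(x)\subseteq st(x,\mathcal G_n)$, the set $G_n(x')$ meets $st(x,\mathcal G_n)$, so $x'\in G_n(x')\subseteq st(st(x,\mathcal G_n),\mathcal G_n)$. This holds for all $n$, so $x'=x$. Thus $|X|\le|Y|^\omega\le\mathfrak c$. If $d$ is a metric whose topology is coarser than that of $X$, let $\mathcal G_n$ be the cover by $d$-balls of radius $2^{-n}$. Two points in one ball are at distance less than $2\cdot2^{-n}$, so every point of $st(st(x,\mathcal G_n),\mathcal G_n)$ is at distance less than $4\cdot2^{-n}$ from $x$. So the rank is $\ge2$.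

**Step 6: countable tightness.** The purpose is to code $x$ by countable subsets of $Y$. Take $V_n$ as in Step 2. By density $x\in\overline{V_n\cap Y}$, so there is a countable $S_n\subseteq V_n\cap Y$ with $x\in\overline{S_n}\subseteq\overline{V_n}$. By (2), $\{x\}=\bigcap_n\overline{S_n}$, so $x$ is determined by $(S_n)_n$, and $|X|\le(|Y|^\omega)^\omega\le\mathfrak c$. $\square$

Now look at Step 5 when the covers only satisfy $\bigcap_nst(x,\mathcal G_n)=\{x\}$. From $y_n(x)=y_n(x')$ we learn that $G_n(x)$ and $G_n(x')$ meet for every $n$. For a contradiction we would need $x'\in st(x,\mathcal G_n)$, that is, a single member of $\mathcal G_n$ containing both $x$ and $x'$. Two members that meet do not give that, and this is where the coding stops.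

The same argument tells us how to look for a counterexample. Suppose that each $i\in I$ is a point of $X$ with open neighborhoods $N_0(i)\supseteq N_1(i)\supseteq\cdots$ such that for $i\ne j$ some $N_n(i)\cap N_n(j)$ is empty, as happens for the branches in $X_0$. Choosing $y_n(i)\in Y\cap N_n(i)$ codes $i$ injectively, and $|I|\le|Y|^\omega\le\mathfrak c$. So if we hang more than $\mathfrak c$ new points on $Y$, then for any choice of countably many neighborhoods per point there are two points whose chosen neighborhoods meet at every stage. The separation of points must use more than countably many neighborhoods at a point. The diagonal, on the other hand, must still be handled by countably many covers.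

## 4. Attaching points by irredundant clopen sets

We let these two jobs be done by two independent devices. A coordinate $k\in\omega$ that runs to infinity takes care of the diagonal. Removing finitely many sets takes care of separation.

**Definition.** A family $\{A_i:i\in I\}$ of subsets of $Z$ is *irredundant* if $A_i\not\subseteq\bigcup_{j\in F}A_j$ for all $i\in I$ and finite $F\subseteq I\setminus\{i\}$.

In $2^m$, the sets $A_i=\{z:z(i)=1\}$ for $i<m$ are irredundant, since the sequence with its only $1$ at place $i$ lies in $A_i$ and in no other $A_j$. A family with $A_0\subseteq A_1$ is not irredundant. Taking $F=\emptyset$ we see that the members of an irredundant family are nonempty.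

**Lemma 1 (ZFC).** Let $Z$ be zero-dimensional with a $G_\delta$-diagonal, and let $\{A_i:i\in I\}$ be an irredundant family of clopen subsets of $Z$. Let $Y=\omega\times Z$ ($\omega$ discrete) and $X=Y\sqcup I$. Open subsets of $Y$ are open in $X$, and basic neighborhoods of $i\in I$ are
$$N(i,F,n)=\{i\}\cup\Big\{(k,z):k\ge n,\ z\in A_i\setminus\bigcup_{j\in F}A_j\Big\},\qquad n\in\omega,\ F\in[I\setminus\{i\}]^{<\omega}. \tag{3}$$
Then $X$ is zero-dimensional with a $G_\delta$-diagonal, $Y$ is open and dense in $X$, and $I$ is closed discrete in $X$.

The smallest interesting instance is $Z=\{0,1,2\}$, $I=\{0^*,1^*\}$, $A_{0^*}=\{0,2\}$, $A_{1^*}=\{1,2\}$. The neighborhoods $N(0^*,\emptyset,n)$ and $N(1^*,\emptyset,n)$ both contain $(n,2)$ for every $n$, so they never become disjoint. But $N(0^*,\{1^*\},n)=\{0^*\}\cup\{(k,0):k\ge n\}$ is disjoint from $N(1^*,\emptyset,n)$. With only two points, the covers in the proof below could be improved by using these smaller sets. With more than $\mathfrak c$ points on a Lindelöf $Y$, Theorem B(2) says that no covers of rank $2$ exist.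

*Proof of Lemma 1.*

**Step 1: the sets form a base.** We have $N(i,F,n)\cap N(i,F',n')=N(i,F\cup F',\max(n,n'))$. If $i\ne j$, then the intersection of a basic neighborhood of $i$ with one of $j$ contains no point of $I$, and it is an open subset of $Y$ because the $A$'s are clopen. The intersection of a basic neighborhood of $i$ with an open subset of $Y$ is likewise open in $Y$. So we have a base of a topology. The set $Y$ is open in it, so $I$ is closed. Each basic neighborhood of $i$ meets $I$ only in $i$, so $I$ is discrete.

**Step 2: a clopen base.** The purpose is to see that the basic sets can be taken clopen. The trace of $N(i,F,n)$ on $Y$ is clopen in $Y$, so every point of $Y\setminus N(i,F,n)$ has a neighborhood missing $N(i,F,n)$. If $j\in I\setminus\{i\}$, then $N(j,\{i\},0)\cap N(i,F,n)=\emptyset$, since in $Y$ the first set lives over $Z\setminus A_i$ and the second over $A_i$. So $N(i,F,n)$ is clopen in $X$. At points of $Y$ we use sets $W\subseteq\{k\}\times Z$ that are clopen in $Y$; they form a base of $Y$. Such a $W$ is open in $X$, and it is closed in $X$ because $N(i,\emptyset,k+1)\cap W=\emptyset$ for all $i\in I$.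

**Step 3: Hausdorff.** Two points of $Y$ are separated inside the open set $Y$. The points $i$ and $(k,z)$ are separated by the clopen set $N(i,\emptyset,k+1)$ and its complement. For $i\ne j$ in $I$, the sets $N(i,\emptyset,0)$ and $N(j,\{i\},0)$ are disjoint, as in Step 2. So $X$ is zero-dimensional.

**Step 4: density of $Y$.** This is what irredundance is for: $A_i\setminus\bigcup_{j\in F}A_j\ne\emptyset$, so $N(i,F,n)\cap Y\ne\emptyset$.

**Step 5: the diagonal.** The purpose is to repeat the computation of Section 1. Let $\mathcal H_n$ be open covers of $Z$ with $\mathcal H_{n+1}$ refining $\mathcal H_n$ and $\bigcap_nst(z,\mathcal H_n)=\{z\}$. Put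
$$\mathcal G_n=\{\{k\}\times H:k\in\omega,\ H\in\mathcal H_n\}\cup\{N(i,\emptyset,n):i\in I\}.$$
This is an open cover of $X$. For $i\in I$ the only member of $\mathcal G_n$ containing $i$ is $N(i,\emptyset,n)$, so $\bigcap_nst(i,\mathcal G_n)=\bigcap_nN(i,\emptyset,n)=\{i\}$, because a point $(k,z)$ is not in $N(i,\emptyset,k+1)$. For $(k,z)\in Y$ and $n>k$, no $N(i,\emptyset,n)$ contains $(k,z)$, so $st((k,z),\mathcal G_n)=\{k\}\times st(z,\mathcal H_n)$. As the stars $st(z,\mathcal H_n)$ decrease with $n$, the intersection over $n>k$ is $\{(k,z)\}$. $\square$

Nothing is lost in this construction as far as large discrete subspaces are concerned.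

**Theorem C (ZFC).** For an infinite cardinal $\kappa$ the following are equivalent.

- (i) There is a zero-dimensional $X$ with a $G_\delta$-diagonal, a dense Lindelöf subspace, and a discrete subspace of size $\kappa$.
- (ii) There is a zero-dimensional Lindelöf $Z$ with a $G_\delta$-diagonal and an irredundant family of clopen sets $A_i\subseteq Z$ $(i\in I,\ |I|=\kappa)$.

*Proof.* (ii)$\Rightarrow$(i): apply Lemma 1. The dense subspace $Y=\omega\times Z$ is a countable union of Lindelöf spaces, so it is Lindelöf, and $I$ is discrete.

(i)$\Rightarrow$(ii): let $Y$ be dense and Lindelöf in $X$, and let $D$ be discrete with $|D|=\kappa$. For $d\in D$ choose a clopen $N_d$ with $N_d\cap D=\{d\}$. Put $Z=Y$ and $A_d=N_d\cap Y$. Then $Z$ is zero-dimensional and Lindelöf with a $G_\delta$-diagonal, and the $A_d$ are clopen in $Z$. If $F\subseteq D\setminus\{d\}$ is finite, then $N_d\setminus\bigcup_{e\in F}N_e$ is open and contains $d$, so it meets $Y$. Hence $A_d\not\subseteq\bigcup_{e\in F}A_e$. $\square$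

So we look for a zero-dimensional Lindelöf space with a $G_\delta$-diagonal and more than $\mathfrak c$ irredundant clopen sets.

## 5. A family of $2^{\mathfrak c}$ irredundant sets over a space that is not Lindelöf

It is easy to get everything except the Lindelöf property. Let $Z_0$ be the set of pairs $(F,\mathcal A)$ with $F\subseteq\mathbb R$ finite and $\mathcal A\subseteq\mathcal P(F)$; then $|Z_0|=\mathfrak c$. For $S\subseteq\mathbb R$ let
$$A_S=\{(F,\mathcal A)\in Z_0:S\cap F\in\mathcal A\}.$$
These $2^{\mathfrak c}$ sets are irredundant: if $S,S_1,\dots,S_m$ are distinct, choose a finite $F$ with $S\cap F\ne S_i\cap F$ for all $i$; then $(F,\{S\cap F\})$ lies in $A_S$ and in no $A_{S_i}$. Fix an injection $e:Z_0\to2^\omega$, and take as a subbase the sets $\{z:s\subset e(z)\}$ for $s\in2^{<\omega}$ and the sets $A_S$, $Z_0\setminus A_S$. All of these are clopen, and the first kind separates points. The covers $\{\{z:s\subset e(z)\}:s\in2^n\}$ witness a $G_\delta$-diagonal. So Lemma 1 applies, with $2^{\mathfrak c}$ new points.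

But $Z_0$ is not Lindelöf. Let $d_t=(\{t\},\{\{t\}\})$ for $t\in\mathbb R$, and $D=\{d_t:t\in\mathbb R\}$. Then $d_t\in A_S$ if and only if $t\in S$. Let $z=(F,\mathcal A)\in Z_0$. If $\mathcal A$ has an element $F'$, then $F'\cap F=F'\in\mathcal A$, so $z\in A_{F'}$, and $A_{F'}\cap D=\{d_t:t\in F'\}$ is finite. If $\mathcal A=\emptyset$, then $z\in Z_0\setminus A_{\mathbb R}$, which misses $D$. So every point has a neighborhood meeting $D$ in a finite set, and $D$ is an uncountable closed discrete set.

The trouble is that a finite list of demands "be in $A_S$" or "be outside $A_S$" can isolate each point of an uncountable set. We want the opposite: given uncountably many points, each with a finite list of demands, some point should meet the list of another. Generic sets tend to have this property.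

## 6. Cohen bits on the nodes of a tree

The first generic attempt is to take points $\xi\in\mu$, indices $\alpha\in E$, an independent Cohen bit $g(\xi,\alpha)$ for every pair, and $A_\alpha=\{\xi:g(\xi,\alpha)=1\}$. For infinite $\mu$ this cannot produce more than $\mathfrak c$ sets. For $\alpha\ne\beta$ and any finite condition $p$ there is $n\in\omega$ with $(n,\alpha),(n,\beta)\notin\mathrm{dom}\,p$, and $p$ can be extended to make $g(n,\alpha)\ne g(n,\beta)$. So $\alpha\mapsto(g(n,\alpha))_n$ is an injection of $E$ into $2^\omega$, and in the extension $|E|\le\mathfrak c$. The continuum grows along with the family.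

So we need more than $\lambda$ generic sets made from only $\lambda$ bits, and they must share bits. A tree with at most $\lambda$ nodes and more than $\lambda$ branches does this: put one bit on every node, let the points of $Z$ be the levels $\xi$, and let the branch $\alpha$ read at level $\xi$ the bit on the node $\alpha\restriction\xi$. Two branches that agree up to $\zeta$ and have $\alpha(\zeta)\neq\beta(\zeta)$ read the same bit at every level $\xi\le\zeta$ and bits on different nodes at every level $\xi>\zeta$.

**Theorem A.** Let $V\models$ ZFC, let $\lambda$ be a cardinal with $\lambda^\omega=\lambda\ge2$ (so $\lambda\ge2^\omega$), and let $G$ be $\mathrm{Fn}(\lambda,2)$-generic over $V$. Put $\mu=\min\{\nu:2^\nu>\lambda\}$, computed in $V$. In $V[G]$ we have $\mathfrak c=\lambda$, and there is a zero-dimensional space $X$ with a $G_\delta$-diagonal and an open dense hereditarily Lindelöf subspace such that $|X|=(2^\mu)^V>\mathfrak c$. If $V\models$ GCH, then $\mu=\lambda$ and $|X|=2^{\mathfrak c}$. Thus $2^{\mathfrak c}$ is attained, for instance with $\mathfrak c=\omega_1$, or $\mathfrak c=\omega_2$, etc.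

So rank $2$ always suffices for $|X|\le\mathfrak c$ by Theorem B, while rank $1$ consistently does not.

Recall that $\mathrm{Fn}(\Lambda,2)$ is the set of finite partial functions from $\Lambda$ to $2$, where $q\le p$ means $q\supseteq p$. It is ccc, so it preserves cardinals. If $G$ is generic, then $\bigcup G$ is a function from $\Lambda$ to $2$. We also use the $\Delta$-system lemma: an uncountable indexed family of finite sets has an uncountable subfamily in which any two sets (with different indices) have the same intersection, the root.

**Setup, step 1: the tree, in $V$.** The purpose is to find a tree with few nodes and many branches. The cardinal $\lambda$ is infinite, because $n^\omega=2^\omega$ for finite $n\ge2$. So $2^\omega\le\lambda^\omega=\lambda$, hence $\mu>\omega$; and $\mu\le\lambda$ since $2^\lambda>\lambda$. Let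
$$E=2^\mu,\qquad \mathcal T=\bigcup_{\xi<\mu}2^\xi ,$$
both computed in $V$, and call the elements of $2^\xi$ nodes of level $\xi$. By the minimality of $\mu$ we have $|2^\xi|\le\lambda$ for each $\xi<\mu$, so $|\mathcal T|\le\mu\cdot\lambda=\lambda$. By the choice of $\mu$, $|E|>\lambda$.

**Setup, step 2: the poset.** The purpose is to have one Cohen bit for every node. Fix in $V$ a set $\Lambda\supseteq\mathcal T$ with $|\Lambda|=\lambda$, and replace $\mathrm{Fn}(\lambda,2)$ by the isomorphic poset $P=\mathrm{Fn}(\Lambda,2)$; we still write $G$ for the corresponding generic filter, and $V[G]$ is unchanged.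

**Setup, step 3: cardinal arithmetic in $V[G]$.** The purpose is to see that $|E|>\mathfrak c$ there. This is the usual counting of nice names (Kunen, *Set Theory*, Ch. VII). Since $|P|=\lambda$ and antichains are countable, $P$ has at most $\lambda^\omega=\lambda$ antichains. A nice name for a subset of $\omega$ is given by an $\omega$-sequence of antichains, so there are at most $\lambda^\omega=\lambda$ of them, and $\mathfrak c\le\lambda$ in $V[G]$. Dividing $\Lambda$ into $\lambda$ disjoint countably infinite sets gives $\lambda$ Cohen reals that are distinct by genericity, so $\mathfrak c=\lambda$. A nice name for a subset of $\lambda$ is a $\lambda$-sequence of antichains, so there are at most $\lambda^\lambda=2^\lambda$ of them. As the subsets of $\lambda$ in $V$ are still there and cardinals are preserved, $2^{\mathfrak c}=(2^\lambda)^V$ in $V[G]$. Again because cardinals are preserved, $|E|=(2^\mu)^V>\lambda=\mathfrak c$ in $V[G]$.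

**Setup, step 4: GCH.** The purpose is the last part of the theorem. If GCH holds in $V$, then $2^\nu=\nu^+\le\lambda$ for infinite $\nu<\lambda$, so $\mu=\lambda$ and $|E|=(2^\lambda)^V=2^{\mathfrak c}$. Under GCH the cardinals $\lambda=\omega_1$ and $\lambda=\omega_2$ satisfy $\lambda^\omega=\lambda$.

**Setup, step 5: the functions.** In $V[G]$ let $g=(\bigcup G)\restriction\mathcal T:\mathcal T\to2$, and for $\xi<\mu$ and $\alpha\in E$ put
$$f_\xi(\alpha)=g(\alpha\restriction\xi). \tag{4}$$

## 7. Copying finitely many values from one level to another

**Lemma 2.** In $V[G]$: if $I\subseteq\mu$ is uncountable and $a_\xi\in[E]^{<\omega}$ for $\xi\in I$, then there are $\eta<\xi$ in $I$ with $f_\xi(\alpha)=f_\eta(\alpha)$ for all $\alpha\in a_\eta$.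

If all $a_\xi$ equal one finite set $a$, this is the pigeonhole principle: there are only finitely many functions $a\to2$. If instead the finite sets are spread out, then a condition that decides the bits of $a_\eta$ at level $\eta$ will usually say nothing about the nodes $\alpha\restriction\xi$, $\alpha\in a_\eta$, at a much higher level $\xi$, so we may extend it by copying the values. The general proof splits $a_\eta$ into these two parts. What can block the copying is that a node $\alpha\restriction\xi$ already lies in the domain of a condition, or that two branches with different bits at level $\eta$ share a node at level $\xi$. For $\eta<\xi$ the latter cannot happen literally, since different nodes at level $\eta$ have different extensions; but we shall need distinct nodes for a whole countable set of candidates $\eta$, and then it matters. Note also that $\delta$ below may be smaller than $\mu$, and different branches may agree up to $\delta$; we therefore work with the restrictions to $\delta$.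

*Proof.* Suppose not. Then some $p\in P$ forces that $\dot I,\dot a$ is a counterexample. We work in $V$.

**Step 1: decide uncountably many candidates.** The purpose is to replace names by actual conditions and finite sets. Let $J=\{\xi<\mu:\exists q\le p\;\,q\Vdash\xi\in\dot I\}$. Since $p\Vdash\dot I\subseteq J$ and $p$ forces $\dot I$ to be uncountable, $J$ is uncountable. For $\xi\in J$ choose $p_\xi\le p$ and a finite $a_\xi\subseteq E$ with
$$p_\xi\Vdash\xi\in\dot I\ \wedge\ \dot a(\xi)=a_\xi .$$
This is possible because a finite subset of $E$ that lies in the extension lies in $V$. Extending $p_\xi$, we may assume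
$$\{\alpha\restriction\xi:\alpha\in a_\xi\}\subseteq\mathrm{dom}\,p_\xi . \tag{5}$$

**Step 2: fix the height $\delta$.** The purpose is to have a limit level of cofinality $\omega_1$ below which everything happens. Keep only the first $\omega_1$ elements of $J$, so that $J$ has order type $\omega_1$, and let $\delta=\sup J\le\mu$. Then $\xi<\delta$ for all $\xi\in J$, and $\mathrm{cf}\,\delta=\omega_1$. Every uncountable subset of $J$ still has order type $\omega_1$ and supremum $\delta$. Put $A_\xi=\{\alpha\restriction\delta:\alpha\in a_\xi\}\subseteq2^\delta$, a finite set.

**Step 3: thin out.** The purpose is to separate the constant part from the moving part. By the $\Delta$-system lemma applied to the sets $\mathrm{dom}\,p_\xi$ and then to the sets $A_\xi$, and by the pigeonhole principle, we may shrink $J$ to an uncountable set for which the following hold.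

- The sets $\mathrm{dom}\,p_\xi$ form a $\Delta$-system and the $p_\xi$ agree on its root (there are finitely many functions from the root to $2$). So $p_\xi\cup p_\eta\in P$ for all $\xi,\eta\in J$.
- $A_\xi=R\cup B_\xi$ with $R\cap B_\xi=\emptyset$, and the sets $B_\xi$ are pairwise disjoint.
- For $r\in R$ the value $p_\xi(r\restriction\xi)=\varepsilon(r)$ does not depend on $\xi\in J$. It is defined: $r\in A_\xi$ means $r=\alpha\restriction\delta$ for some $\alpha\in a_\xi$, so $r\restriction\xi=\alpha\restriction\xi\in\mathrm{dom}\,p_\xi$ by (5). There are finitely many functions $R\to2$, so the pigeonhole principle applies.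

**Step 4: choose a bound $\theta$, then $\xi$, then $\eta$.** The purpose is to find $\eta<\xi$ such that the nodes at level $\xi$ to which we want to copy are free. Let $H\subseteq J$ be countably infinite. We claim that there is $\theta<\delta$ with $\theta>\sup H$ such that

- (a) distinct elements of the countable set $\bigcup_{\eta\in H}B_\eta\subseteq2^\delta$ have distinct restrictions to $\theta$;
- (b) every node in $\bigcup_{\eta\in H}\mathrm{dom}\,p_\eta$ of level $<\delta$ has level $<\theta$.

Indeed, two distinct elements of $2^\delta$ differ at some place below $\delta$. So (a) and (b), together with $\theta>\sup H$, ask $\theta$ to be larger than countably many ordinals below $\delta$, and $\mathrm{cf}\,\delta=\omega_1$.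

Pick $\xi\in J$ with $\xi>\theta$. By (a) the restrictions to $\xi$ of distinct elements of $\bigcup_{\eta\in H}B_\eta$ are distinct. As the $B_\eta$ are pairwise disjoint, the sets $\{u\restriction\xi:u\in B_\eta\}$, $\eta\in H$, are pairwise disjoint. The finite set $\mathrm{dom}\,p_\xi$ meets only finitely many of them, so there is $\eta\in H$ with
$$\{u\restriction\xi:u\in B_\eta\}\cap\mathrm{dom}\,p_\xi=\emptyset. \tag{6}$$
This set is also disjoint from $\mathrm{dom}\,p_\eta$, by (b), because its elements are nodes of level $\xi$ with $\theta<\xi<\delta$. Finally $\eta\le\sup H<\theta<\xi$.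

**Step 5: copy.** The purpose is to write down the condition. Let
$$q=p_\xi\cup p_\eta\cup\{(u\restriction\xi,\;p_\eta(u\restriction\eta)):u\in B_\eta\}. \tag{7}$$
The value $p_\eta(u\restriction\eta)$ is defined: $u=\alpha\restriction\delta$ for some $\alpha\in a_\eta$, so $u\restriction\eta=\alpha\restriction\eta\in\mathrm{dom}\,p_\eta$ by (5). The first two parts of $q$ are compatible by Step 3. The third part is a function, because distinct $u\in B_\eta$ give distinct nodes $u\restriction\xi$, and its domain is disjoint from $\mathrm{dom}\,p_\xi\cup\mathrm{dom}\,p_\eta$. So $q\in P$, and $q$ extends $p_\xi$, $p_\eta$ and $p$.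

**Step 6: contradiction.** The condition $q$ forces $\eta,\xi\in\dot I$ and $\dot a(\eta)=a_\eta$, and $\eta<\xi$. Let $\alpha\in a_\eta$ and $u=\alpha\restriction\delta\in A_\eta=R\cup B_\eta$. As $\eta,\xi<\delta$, we have $\alpha\restriction\xi=u\restriction\xi$ and $\alpha\restriction\eta=u\restriction\eta$.

- If $u\in R$, then $q$ forces $f_\xi(\alpha)=p_\xi(u\restriction\xi)=\varepsilon(u)=p_\eta(u\restriction\eta)=f_\eta(\alpha)$.
- If $u\in B_\eta$, then $q$ forces $f_\xi(\alpha)=q(u\restriction\xi)=p_\eta(u\restriction\eta)=f_\eta(\alpha)$.

So $q\le p$ forces that $\eta<\xi$ are as the lemma requires, although $p$ forces that $\dot I,\dot a$ is a counterexample. $\square$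

Only $a_\eta$, the list of the lower point, is copied; nothing is said about $a_\xi$. This one-sided statement is what the Lindelöf property needs.

## 8. A hereditarily Lindelöf space with more than $\mathfrak c$ irredundant clopen sets

We work in $V[G]$ and finish the proof of Theorem A.

**Step 1: the space $Z$.** The purpose is to combine the generic sets with a second countable topology that supplies the $G_\delta$-diagonal. Since $\mu\le\lambda=\mathfrak c$, fix distinct $x_\xi\in2^\omega$ for $\xi<\mu$. Let $Z=\mu$ with the topology whose subbase consists of
$$[s]=\{\xi:s\subset x_\xi\}\ (s\in2^{<\omega}),\qquad A_\alpha=\{\xi:f_\xi(\alpha)=1\},\qquad Z\setminus A_\alpha\ (\alpha\in E).$$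
The complement of $[s]$ is the union of the other $[t]$ with $|t|=|s|$, so all subbasic sets are clopen. The sets $[s]$ separate points, so $Z$ is zero-dimensional. Put $\mathcal H_n=\{[s]:s\in2^n\}$. Then $\mathcal H_{n+1}$ refines $\mathcal H_n$ and $st(\xi,\mathcal H_n)=[x_\xi\restriction n]$, so $\bigcap_nst(\xi,\mathcal H_n)=\{\xi\}$. Thus $Z$ has a $G_\delta$-diagonal.

**Step 2: $Z$ is hereditarily Lindelöf.** The purpose is to turn a failure into the situation of Lemma 2. Suppose that an open family covers $S\subseteq Z$ and no countable subfamily covers $S$. Recursively choose, for $i<\omega_1$, points $\xi_i\in S$ and members $W_i\ni\xi_i$ of the family with $\xi_i\notin\bigcup_{j<i}W_j$. A basic neighborhood of $\xi_i$ is an intersection of finitely many sets $[s]$ with $s\subset x_{\xi_i}$, of which the longest $s$ suffices, and of finitely many sets that prescribe a value of $f_\xi(\alpha)$. So, shrinking $W_i$, we may assume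
$$W_i=[s_i]\cap\{\xi:f_\xi(\alpha)=f_{\xi_i}(\alpha)\text{ for all }\alpha\in a_i\} \tag{8}$$
with $a_i\subseteq E$ finite and $s_i\subset x_{\xi_i}$. Shrinking keeps $\xi_i\notin\bigcup_{j<i}W_j$. The $\xi_i$ are distinct, since $\xi_j\in W_j$ and $\xi_i\notin W_j$ for $j<i$.

As $2^{<\omega}$ is countable, there is an uncountable $K\subseteq\omega_1$ with $s_i=s$ constant on $K$. Shrink $K$ so that the set $\{\xi_i:i\in K\}$ has order type $\omega_1$, by keeping its first $\omega_1$ elements. Next choose an uncountable $K'\subseteq K$ on which $i\mapsto\xi_i$ is strictly increasing, by a recursion of length $\omega_1$: at each step we need $i\in K$ above the countably many indices chosen so far, with $\xi_i$ above the corresponding ordinals. The first requirement excludes countably many $i$. The second excludes only those $i$ for which $\xi_i$ lies in a countable initial segment of $\{\xi_i:i\in K\}$, and these are countably many because $i\mapsto\xi_i$ is injective.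

Apply Lemma 2 to $I=\{\xi_i:i\in K'\}$ and $a_{\xi_i}=a_i$. There are $\xi_j<\xi_i$ in $I$, hence $j<i$, with $f_{\xi_i}(\alpha)=f_{\xi_j}(\alpha)$ for all $\alpha\in a_j$. Also $s_j=s=s_i\subset x_{\xi_i}$. By (8), $\xi_i\in W_j$ with $j<i$, a contradiction.

**Step 3: $\{A_\alpha:\alpha\in E\}$ is irredundant.** The purpose is to make Lemma 1 applicable. Let $\alpha,\beta_1,\dots,\beta_m\in E$ be distinct. As $\mu$ is a limit ordinal, there is $\zeta<\mu$ such that their restrictions to $\zeta$ are distinct. Let $p\in P$. The domain of $p$ is finite and nodes of different levels are different, so there is $\xi\in[\zeta,\mu)$ with $\alpha\restriction\xi,\beta_1\restriction\xi,\dots,\beta_m\restriction\xi\notin\mathrm{dom}\,p$. These nodes are distinct, so we may extend $p$ by $\alpha\restriction\xi\mapsto1$ and $\beta_i\restriction\xi\mapsto0$. The extension forces $\xi\in A_\alpha\setminus\bigcup_iA_{\beta_i}$. Since $p$ was arbitrary, genericity gives such a $\xi$ in $V[G]$.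

**Step 4: attach $E$.** Apply Lemma 1 in $V[G]$ to $Z$ and $\{A_\alpha:\alpha\in E\}$. The space $X=(\omega\times Z)\sqcup E$ is zero-dimensional, hence regular and even Tychonoff, and it has a $G_\delta$-diagonal. The set $\omega\times Z$ is open and dense in $X$, and it is hereditarily Lindelöf as a countable union of copies of $Z$. Since $|\omega\times Z|=\mu\le\lambda<|E|$, we get $|X|=|E|=(2^\mu)^V>\lambda=\mathfrak c$. Under GCH in $V$, $|X|=2^{\mathfrak c}$ by Setup, step 4. This proves Theorem A. $\blacksquare$

**Corollary.** If ZFC is consistent, then ZFC does not prove "$|X|\le\mathfrak c$ for every regular $X$ with a $G_\delta$-diagonal and a dense Lindelöf subspace". Taking $\lambda=\mathfrak c^V$, the failure can be forced over any model without changing cardinals or the value of $\mathfrak c$.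

*Proof.* For $\lambda=\mathfrak c^V$ we have $\lambda^\omega=(2^\omega)^\omega=2^\omega=\lambda$, so Theorem A applies over any $V\models$ ZFC. The poset is ccc, so cardinals are preserved, and $\mathfrak c=\lambda=\mathfrak c^V$ in $V[G]$. $\square$

The space of Theorem A has more than $\mathfrak c$ points, so each part of Theorem B describes it: $w(Y)>\mathfrak c$ for every dense Lindelöf subspace $Y$, the tightness is uncountable, the space is not submetrizable, and its diagonal has rank exactly $1$. What is settled is that $|X|\le\mathfrak c$ is not provable in ZFC, and that the bound $2^{\mathfrak c}$ is consistently sharp; whether ZFC alone yields a counterexample is not claimed.
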